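# Boundary-preserving maps of generalized balls into $\mathbb P^{2n-1}$

## 1. Generalized balls, Whitney maps, and a conjectured list

Throughout, $n\ge2$, $0\le\ell\le n-1$, $k=n-\ell\ge1$. We put $E=\mathbb C^{n+1}$ with coordinates $w=(w_0,\dots,w_\ell)$, $z=(z_1,\dots,z_k)$. Points (or vectors) of $E$ are written $\xi,\eta$, so that $w_i$ and $z_j$ can be read as linear forms on $E$.

**Definition (generalized ball).** In homogeneous coordinates $[w,z]$ of $\mathbb P^n$,
$$\mathbb B^n_\ell=\{|w|^2>|z|^2\},\qquad \partial\mathbb B^n_\ell=\{|w|^2=|z|^2\}.$$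
We write $G$ for the Hermitian form $|w|^2-|z|^2$, of signature $(\ell+1,k)$, and $G(\xi,\eta)$ for its polarization, antilinear in the second slot. For the target $\mathbb B^{2n-1}_{\ell'}\subset\mathbb P^{2n-1}$ we write $J$ for the defining form on $\mathbb C^{2n}$, of signature $(\ell'+1,2n-1-\ell')$.

For $\ell=0$ the chart $w_0=1$ shows the unit ball $|z|<1$. For $\ell=1,n=3$ the set is of another kind: $\mathbb B^3_1$ contains the whole projective line $\{z=0\}$.

**Definition (automorphism).** An automorphism of $\mathbb B^n_\ell$ is the projective map induced by a linear map preserving $G$. We write $U(G)$ and $U(J)$ for the groups of these linear maps. For example, the hyperbolic rotation $w_0\mapsto\cosh t\,w_0+\sinh t\,z_k$, $z_k\mapsto\sinh t\,w_0+\cosh t\,z_k$ preserves $|w_0|^2-|z_k|^2$, hence $G$.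

**Definition (metric, isometric embedding).** On $\mathbb B^n_\ell$ put $\omega_{\mathbb B^n_\ell}=-\sqrt{-1}\,\partial\bar\partial\log G$. Rescaling a local lift changes $\log G$ by a pluriharmonic function, so this is well defined, and it is invariant under automorphisms. If $D\subset\mathbb B_\ell^n$ is open and $F:D\to\mathbb B^N_{\ell'}$ is holomorphic, $F$ is an isometric embedding if $F^*\omega_{\mathbb B^N_{\ell'}}=\omega_{\mathbb B^n_\ell}$ on $D$.

The basic computation is this: if $F$ has a lift with $J(F,F)=G\cdot A$, then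
$$F^*\omega-\omega=-\sqrt{-1}\,\partial\bar\partial\log A .$$
So $F$ is isometric if and only if $\log A$ is pluriharmonic. For example, a linear inclusion $[w,z]\mapsto[w,0,z,0]$ respecting signs has $A=1$ and is isometric.

**Definition (generalized Whitney maps).** For $x\in\mathbb C^{2n}$ let $|x|_m^2=\sum_{j>m}|x_j|^2-\sum_{j\le m}|x_j|^2$.

**Example 1.1** ($\ell,k\ge1$; $\mathbb B_\ell^{\ell+k}$ to $\mathbb B_{2\ell}^{2\ell+2k-1}$). On $V=\mathbb P^n\setminus\{w_0=z_k=0\}$,
$$H=[w_0^2,w_0w_1,\dots,w_0w_\ell,\ z_kw_1,\dots,z_kw_\ell,\ w_0z_1,\dots,w_0z_{k-1},\ z_kz_1,\dots,z_kz_k].$$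
The first $2\ell+1$ components are positive. In the product $(|w_0|^2+|z_k|^2)(|w|^2-|z|^2)$ the term $|w_0z_k|^2$ occurs once with each sign and cancels, and what remains is the signed sum of squares of the components. So $-|H|^2_{2\ell+1}=(|w_0|^2+|z_k|^2)\,G$. Hence $H$ maps $V\cap\mathbb B^n_\ell$ into $\mathbb B^{2n-1}_{2\ell}$ and $V\cap\partial\mathbb B^n_\ell$ into $\partial\mathbb B^{2n-1}_{2\ell}$. For $n=3$, $\ell=1$ it reads $[w_0^2,w_0w_1,z_2w_1,\ w_0z_1,z_2z_1,z_2^2]$.

**Example 1.2** ($\ell,k\ge1$; $\mathbb B_\ell^{\ell+k}$ to $\mathbb B_{\ell+k-1}^{2\ell+2k-1}$). On $V=\mathbb P^n\setminus\{w_0=w_\ell=0\}$,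
$$H=[w_0^2,w_0w_1,\dots,w_0w_{\ell-1},\ w_\ell z_1,\dots,w_\ell z_k,\ w_0z_1,\dots,w_0z_k,\ w_1w_\ell,\dots,w_\ell^2].$$
Here $-|H|^2_{n}=(|w_0|^2-|w_\ell|^2)\,G$, since $|w_0w_\ell|^2$ cancels. So $H$ maps $V\cap\partial\mathbb B^n_\ell$ to $\partial\mathbb B^{2n-1}_{n-1}$ and, where $|w_0|>|w_\ell|$, points of $\mathbb B^n_\ell$ into $\mathbb B^{2n-1}_{n-1}$.

**Example 1.3** ($\ell\ge0,k\ge2$; $\mathbb B_\ell^{\ell+k}$ to $\mathbb B_{\ell+k-1}^{2\ell+2k-1}$). On $V=\mathbb P^n\setminus\{z_1=z_k=0\}$,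
$$H=[w_0z_k,\dots,w_\ell z_k,\ z_1^2,z_1z_2,\dots,z_1z_{k-1},\ z_2z_k,\dots,z_k^2,\ w_0z_1,\dots,w_\ell z_1].$$
Here $-|H|_n^2=(|z_k|^2-|z_1|^2)\,G$, since $|z_1z_k|^2$ cancels. The same mapping statement holds where $|z_k|>|z_1|$.

**Definition (equality up to automorphisms).** "$F$ equals $H$ after composing automorphisms" means: there are automorphisms $\phi$ of $\mathbb B_\ell^n$ and $\psi$ of $\mathbb B^{2n-1}_{\ell'}$ such that $\psi\circ F\circ\phi^{-1}$ agrees with $H$ (with $k=n-\ell$) on $\phi(U\cap\mathbb B^n_\ell)$, where both are defined; equivalently, on the connected component of $U$ containing $U\cap\mathbb B^n_\ell$. For instance, for $\ell\ge1$ the map obtained from Example 1.1 by exchanging the letters $w_0$ and $w_1$ equals Example 1.1 in this sense.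

**Definition (Hermitian function, rank, signature).** A Hermitian function of finite rank on a connected open set is $B(\xi,\xi)=\sum_i\delta_i|f_i(\xi)|^2$ with $\delta_i=\pm1$ and linearly independent holomorphic $f_1,\dots,f_\rho$. The polarization $B(\xi,\eta)=\sum\delta_if_i(\xi)\overline{f_i(\eta)}$ is determined by the values on the diagonal. Since the $f_i$ are independent, there are $\eta_1,\dots,\eta_\rho$ with $\det(f_i(\eta_j))\ne0$; so the functions $B(\cdot,\eta)$ span exactly $\mathrm{span}(f_i)$. Hence the span is well defined, and so are the rank $\rho$ and, by Sylvester's law, the signature. For example $2\mathrm{Re}(a\bar b)=\frac12|a+b|^2-\frac12|a-b|^2$ has signature $(1,1)$ and span $\mathrm{span}(a,b)$ when $a,b$ are independent.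

**Definition (dual form).** $G^*$ is the Hermitian form on $E^*$ for which the forms $w_i$ (norm $+1$) and $z_j$ (norm $-1$) are orthogonal. If $\Phi\in U(G)$ then $l\mapsto l\circ\Phi^{-1}$ is an isometry of $(E^*,G^*)$, and all isometries arise so. For example $G^*(w_0+z_1,w_0+z_1)=1-1=0$: the form $w_0+z_1$ is isotropic.

We can now pose the problem. It comes from "Holomorphic mappings between hyperquadrics with positive signature" (https://par.nsf.gov/servlets/purl/10332134), and asks whether isometries and the three Whitney maps are all there is.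

**Conjecture 1.4.** Let $n\ge3$, $1\le\ell\le\frac{n-1}2$, $\ell\le\ell'\le2n-2$. Let $U\subset\mathbb P^n$ be open, containing some $p\in\partial\mathbb B^n_\ell$, and $F:U\to\mathbb P^{2n-1}$ holomorphic. Assume $U\cap\mathbb B^n_\ell$ is connected, $F(U\cap\mathbb B_\ell^n)\subseteq\mathbb B^{2n-1}_{\ell'}$ and $F(U\cap\partial\mathbb B_\ell^n)\subseteq\partial\mathbb B^{2n-1}_{\ell'}$. Then one of the following holds: (1) $F$ is an isometric embedding of $(U\cap\mathbb B^n_\ell,\omega_{\mathbb B^n_\ell})$ into $(\mathbb B^{2n-1}_{\ell'},\omega_{\mathbb B^{2n-1}_{\ell'}})$; (2), (3), (4) after composing automorphisms of $\mathbb B^n_\ell$ and $\mathbb B^{2n-1}_{\ell'}$, $F$ equals the map of Example 1.1, 1.2, 1.3 respectively. (In case (2) $\ell'=2\ell$; in cases (3), (4) $\ell'=n-1$.)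

The conjecture is false, for every $n\ge3$ and every $1\le\ell\le\frac{n-1}2$, with $\ell'=n-1$ (Theorem 1). We then prove the corrected statement, a full classification (Theorem 2).

## 2. Diagonal multipliers produce exactly the three Whitney maps

Each Whitney map satisfies $J(H,H)=G\cdot B$ with a Hermitian form $B$ of rank 2. So let us look for Hermitian forms $B$ on $E$ such that $GB$ is a signed sum of at most $2n$ squares, that is, $\mathrm{rk}(GB)\le 2n$. We also want $B>0$ somewhere on $\partial\mathbb B_\ell^n$, so that the sides match.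

Take first a diagonal $B=c|x|^2+c'|y|^2$, $cc'\ne0$, where $x\neq y$ are two of the coordinates $w_i,z_j$, with $G$-signs $\varepsilon_x,\varepsilon_y$. The product $GB$ involves the $n+1$ monomials $x\cdot x_i$ and the $n+1$ monomials $y\cdot x_i$; only $xy$ is common, so there are $2n+1$ monomials. All coefficients are nonzero except possibly that of $|xy|^2$, which is $c\,\varepsilon_y+c'\varepsilon_x$. Thus the rank is $2n+1$, unless $c\,\varepsilon_y+c'\varepsilon_x=0$, and then it is $2n$. The solutions are: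

- $x=w_i$, $y=z_j$: $c=c'$, and $c>0$ by positivity. This is Example 1.1.
- $x=w_i$, $y=w_j$: $c'=-c$. This is Example 1.2.
- $x=z_i$, $y=z_j$: $c'=-c$. This is Example 1.3.

So a sensible first plan is to show that $J(F,F)=GB$ after normalization, with $B$ a Hermitian form of rank 2, to diagonalize $G$ and $B$ simultaneously, and to read off the list. The plan stops at the diagonalization. Two Hermitian forms can be simultaneously diagonalized if one of them is definite, but here both may be indefinite. Take $B=2\mathrm{Re}(w_0\bar z_k)$. On the plane of the variables $(w_0,z_k)$ the pencil $B-sG$ has determinant $\det\begin{pmatrix}-s&1\\1&s\end{pmatrix}=-s^2-1$, with no real root; if both forms were diagonal in one basis, the determinant would be a product of real linear factors in $s$, and would have real roots because $G$ is nondegenerate there. So this $B$ escapes the list. Does it give a map into $\mathbb P^{2n-1}$? The terms of $G$ not involving $w_0,z_k$ contribute $\big(\sum_{j\ge1}|w_j|^2-\sum_{j\le k-1}|z_j|^2\big)2\mathrm{Re}(w_0\bar z_k)$,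 of rank $2(n-1)$. For the remaining part,
$$(|u|^2-|v|^2)(u\bar v+v\bar u)=u^2\overline{uv}+uv\,\overline{u^2}-uv\,\overline{v^2}-v^2\,\overline{uv}=2\mathrm{Re}\big((u^2-v^2)\overline{uv}\big),$$
which has rank only 2. The total is $2n$.

## 3. The multiplier $2\mathrm{Re}(w_0\bar z_k)$ disproves the conjecture

**Theorem 1.** Let $n\ge3$, $1\le\ell\le\frac{n-1}2$, $k=n-\ell$. Let $F:\mathbb P^n\dashrightarrow\mathbb P^{2n-1}$ have the positive components
$$\tfrac1{\sqrt2}w_j(w_0+z_k)\ (1\le j\le\ell),\quad\tfrac1{\sqrt2}z_j(w_0-z_k)\ (1\le j\le k-1),\quad\tfrac1{\sqrt2}(w_0^2-z_k^2+w_0z_k)$$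
and the negative components
$$\tfrac1{\sqrt2}w_j(w_0-z_k)\ (1\le j\le\ell),\quad\tfrac1{\sqrt2}z_j(w_0+z_k)\ (1\le j\le k-1),\quad\tfrac1{\sqrt2}(w_0^2-z_k^2-w_0z_k).$$
Near $p=[w,z]$ with $w=(1,0,\dots,0)$, $z=(0,\dots,0,1)$, $F$ satisfies all hypotheses of Conjecture 1.4 with $\ell'=n-1$, but none of (1)–(4) holds.

**Step A: the hypotheses hold.** There are $\ell+(k-1)+1=n$ positive and $n$ negative components, so $\ell'=n-1\in[\ell,2n-2]$. From $\frac12|a+b|^2-\frac12|a-b|^2=2\mathrm{Re}(a\bar b)$ and the identity displayed in Section 2,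
$$J(F,F)=\Big(\sum_{j\ge1}|w_j|^2-\sum_{j\le k-1}|z_j|^2\Big)2\mathrm{Re}(w_0\bar z_k)+2\mathrm{Re}\big((w_0^2-z_k^2)\overline{w_0z_k}\big)=G\cdot A,\quad A=2\mathrm{Re}(w_0\bar z_k).\tag{1}$$
At $p$ the last positive component is $\frac1{\sqrt2}\ne0$, and $A(p)=2>0$. Since $\partial\mathbb B^n_\ell$ is a smooth hypersurface, $p$ has a small neighborhood $U$ with $F\ne0$, $A>0$ on $U$ and $U\cap\mathbb B^n_\ell$ connected. By (1), $F$ maps $U\cap\mathbb B^n_\ell$ into $\mathbb B^{2n-1}_{n-1}$ and $U\cap\partial\mathbb B^n_\ell$ into the boundary.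

**Step B: (1) fails.** In the chart $w_0=1$, $F^*\omega-\omega=-\sqrt{-1}\,\partial\bar\partial\log(z_k+\bar z_k)=\sqrt{-1}\,\dfrac{dz_k\wedge d\bar z_k}{(z_k+\bar z_k)^2}\ne0$.

**Step C: (2)–(4) fail.** We compare the multipliers of $F$ and $H$. Suppose $\psi\circ F\circ\phi^{-1}=H$ on a nonempty open set, with $\phi,\psi$ induced by $\Phi\in U(G)$, $\Psi\in U(J)$. Locally $\Psi F(\Phi^{-1}\zeta)=h(\zeta)H(\zeta)$ with $h$ holomorphic without zeros. Apply $J$ and cancel $G(\zeta,\zeta)=G(\Phi^{-1}\zeta,\Phi^{-1}\zeta)$: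
$$2\mathrm{Re}(a\bar b)=|h|^2(|x|^2+\sigma|y|^2),\qquad a=w_0\circ\Phi^{-1},\ b=z_k\circ\Phi^{-1},$$
where $(x,y,\sigma)=(w_0,z_k,+1),(w_0,w_\ell,-1),(z_k,z_1,-1)$ for Examples 1.1, 1.2, 1.3. The left side has signature $(1,1)$, so $\sigma=-1$, which excludes Example 1.1. The spans agree: $\mathrm{span}(a,b)=h\cdot\mathrm{span}(x,y)$. So $P=hx$ and $Q=hy$ are linear forms with $Py=Qx$. As $x,y$ are coprime, $x$ divides $P$, and $h$ is constant. Hence $\mathrm{span}(a,b)=\mathrm{span}(x,y)$. But $(\mathrm{span}(a,b),G^*)$ is isometric to $\mathrm{span}(w_0,z_k)$, where $G^*$ is indefinite, while $G^*$ is definite on $\mathrm{span}(w_0,w_\ell)$ and on $\mathrm{span}(z_1,z_k)$. This is a contradiction. $\square$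

For $n=3$, $\ell=1$ the counterexample is, up to the common factor $\frac1{\sqrt2}$,
$$[w_1(w_0+z_2),\,z_1(w_0-z_2),\,w_0^2-z_2^2+w_0z_2,\ \ w_1(w_0-z_2),\,z_1(w_0+z_2),\,w_0^2-z_2^2-w_0z_2].$$

## 4. The classification theorem

For a Hermitian form $B$ on $E$ such that the Hermitian function $GB$ has rank $2n$, let $H_B:\mathbb P^n\dashrightarrow\mathbb P^{2n-1}$ be given by $2n$ linearly independent quadratic forms with $J'(H_B,H_B)=GB$, where $J'$ is the diagonal form (positive entries first) of signature $\mathrm{sign}(GB)$. It is unique up to $U(J')$. It is defined at every $\xi$ with $B(\xi,\cdot)\ne0$: if all components vanished at $\xi$, then $G(\xi,\cdot)B(\xi,\cdot)\equiv0$, while $G(\xi,\cdot)\ne0$. For instance, the map of Theorem 1 is $H_B$ for $B=2\mathrm{Re}(w_0\bar z_k)$.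

**Theorem 2.** Let $n\ge3$, $0\le\ell\le n-1$, $0\le\ell'\le2n-2$, $k=n-\ell$. Let $U,p,F$ be as in Conjecture 1.4 (no other restriction on $\ell,\ell'$). Then either $F$ is an isometric embedding of $(U\cap\mathbb B^n_\ell,\omega_{\mathbb B^n_\ell})$, or, up to automorphisms of $\mathbb B^n_\ell$ and $\mathbb B^{2n-1}_{\ell'}$, $F$ equals exactly one $H_B$ from the list:

| type | $B$ | condition | $\ell'$ |
|---|---|---|---|
| I | $\lvert w_0\rvert^2+\lvert z_k\rvert^2$ (Ex. 1.1) | none | $2\ell$ |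
| II | $\lvert w_0\rvert^2-\lvert w_\ell\rvert^2$ (Ex. 1.2) | $\ell\ge1$ | $n-1$ |
| III | $\lvert z_k\rvert^2-\lvert z_1\rvert^2$ (Ex. 1.3) | $k\ge2$ | $n-1$ |
| IV | $2\mathrm{Re}(w_0\bar z_k)$ | none | $n-1$ |
| V$_+$ | $2\mathrm{Re}(w_0\overline{(w_1+z_1)})$ | $\ell\ge1$ | $n-1$ |
| V$_-$ | $2\mathrm{Re}(z_1\overline{(w_0+z_2)})$ | $k\ge2$ | $n-1$ |
| VI | $\lvert w_0+z_1\rvert^2+\lvert w_1+z_2\rvert^2$ | $\ell\ge1,\ k\ge2$ | $2\ell$ |
| VII | $\lvert w_0+z_1\rvert^2-\lvert w_1+z_2\rvert^2$ | $\ell\ge1,\ k\ge2$ | $n-1$ |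
| VIII | $\lvert w\rvert^2+\lvert z\rvert^2$ | $n=3,\ \ell=1$ | $2$ |
| IX | $P-N$, where $G=P+N$ | $n=3$ | see below |
| X | $2\mathrm{Re}(w_0\bar z_1+w_1\bar z_2)$ | $n=3,\ \ell=1$ | $2$ |

In type IX:

- for $\ell=0$: $(P,N)=(|w_0|^2-|z_1|^2,\,-|z_2|^2-|z_3|^2)$ and $\ell'=1$;
- for $\ell=1$: $(P,N)=(|w_0|^2-|z_1|^2,\,|w_1|^2-|z_2|^2)$ and $\ell'=2$;
- for $\ell=2$: $(P,N)=(|w_0|^2+|w_1|^2,\,|w_2|^2-|z_1|^2)$ and $\ell'=3$.

Conversely every type occurs, the types are pairwise inequivalent, and none is isometric. In particular, in the range of Conjecture 1.4, if $\ell'\notin\{2\ell,n-1\}$ then $F$ is isometric.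

In the range of the conjecture $\ell\ge1$ and $k\ge2$. So for $n\ge4$ the non-isometric maps form exactly 8 classes, namely I, II, III, IV, V$_+$, V$_-$, VI, VII; for $n=3$, $\ell=1$ there are exactly 11. Type VIII is concrete: $[w_0^2,\sqrt2w_0w_1,w_1^2,z_1^2,\sqrt2z_1z_2,z_2^2]$, holomorphic on all of $\mathbb P^3$, with $J(H,H)=|w|^4-|z|^4$.

The proof has two halves. The analytic half (Sections 5–11) shows that a non-isometric $F$ satisfies $J(F,F)=|f|^2\,GB$ with $B$ a Hermitian form. The algebraic half (Sections 12–14) solves $\mathrm{rk}(GB)=2n$.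

## 5. Kernels, adapted coordinates, and the factorization $R=GA$

**Definition (kernel, rank).** Let $X,Y$ be connected open subsets of complex affine spaces. A kernel $K(\xi,\eta)$ on $X\times Y$ is a function holomorphic in $\xi$ and antiholomorphic in $\eta$; in the complex coordinates $(x,\bar y)$, where $x_j=x_j(\xi)$, $y_j=x_j(\eta)$, it is a holomorphic function. Its rank $\mathrm{rk}\,K$ is the dimension of the span of the functions $K(\cdot,\eta)$ on $X$, $\eta\in Y$. For example $1/(1-\xi\bar\eta)=\sum\xi^j\bar\eta^j$ has infinite rank on the disc.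

We use four facts.

**(K1)** *$\mathrm{rk}\,K$ is the largest size of a nonzero minor $\det(K(\xi_i,\eta_j))$, and equals the rank of the Taylor matrix $(k_{\alpha\beta})$ of $K=\sum k_{\alpha\beta}(\xi-\xi_0)^\alpha\overline{(\eta-\eta_0)}^\beta$ at any point.* The first part holds because $r$ functions are independent exactly if $\det$ of their values at some $r$ points is nonzero. If all $r$-minors of $(k_{\alpha\beta})$ vanish, then, expanding by Cauchy–Binet (for Taylor polynomials, then in the limit), $\det(K(\xi_i,\eta_j))_{r\times r}=0$ near $(\xi_0,\eta_0)$, hence everywhere by the identity theorem. If some $r$-minor, with rows $\alpha_i$ and columns $\beta_j$, is nonzero, apply $\partial^{\alpha_i}$ in $\xi_i$ and $\bar\partial^{\beta_j}$ in $\eta_j$ to $\det(K(\xi_i,\eta_j))$ and evaluate at $\xi_i=\xi_0,\eta_j=\eta_0$. As $\xi_i$ occurs only in row $i$ and $\eta_j$ only in column $j$, the result is $\det(\alpha_i!\beta_j!\,k_{\alpha_i\beta_j})\ne0$, so the minor is not identically zero.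

**(K2)** *The rank does not change when $X,Y$ are replaced by nonempty connected open subsets, nor when $K$ is multiplied by $a(\xi)\overline{b(\eta)}$ with $a,b\not\equiv0$ meromorphic.* Both follow from (K1). Also $\mathrm{rk}(K+K')\le\mathrm{rk}\,K+\mathrm{rk}\,K'$.

**(K3)** *If $K(\xi,\eta)=\langle\Phi(\xi),\Psi(\eta)\rangle$ with a sesquilinear pairing of finite-dimensional spaces, then $\mathrm{rk}\,K$ is the rank of the pairing between $\mathrm{span}\,\Phi(X)$ and $\mathrm{span}\,\Psi(Y)$.* Choose bases of the spans among the values.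

**(K4)** *Let $\mathcal Q$ be a connected real-analytic manifold whose points determine, real-analytically, points $\xi\in X_q$, $\eta\in Y_q$ of affine subspaces $X_q,Y_q$ of fixed dimensions (intersected with a fixed convex open set). If $\mathrm{rk}\,K\le a$ on $X_q\times Y_q$ for a nonempty open set of $q$, then for all $q$.* In local real-analytic frames the Taylor coefficients of $K|_{X_q\times Y_q}$ at $(\xi,\eta)$ are real-analytic in $q$. The set of $q$ near which all $(a+1)$-minors vanish is open, nonempty, and closed by the identity theorem. Consequently $\{q:\mathrm{rk}\ge a\}$ is open and, if nonempty, dense. The same holds for the dimension of the span of the values of a holomorphic vector function on $X_q$.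

Example: $\mathrm{rk}\,G^r=\binom{n+r}{n}$. In orthogonal coordinates the multinomial expansion of $G^r$ is diagonal in the degree-$r$ monomials with nonzero coefficients, and homogeneous polynomials of degree $r$ stay independent in an affine chart.

**Definition (adapted coordinates).** Let $q\in\partial\mathbb B^n_\ell$, a $G$-isotropic line. Linear coordinates $x_0,\dots,x_n$ are adapted to $q$ if $q=[1,0,\dots,0]$ and
$$G(\xi,\eta)=x_0\bar y_n+x_n\bar y_0+\sum_{j=1}^{n-1}\varepsilon_jx_j\bar y_j,\qquad\varepsilon_j=\pm1 .$$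
They exist: complete a vector of $q$ to a hyperbolic pair and take an orthonormal basis of the complement. For example, at the point $p$ of Theorem 1, $x_0=\frac12(w_0+z_k)$, $x_n=w_0-z_k$ give $2\mathrm{Re}(x_0\bar x_n)=|w_0|^2-|z_k|^2$.

We use the chart $x_0=1$, identify points with vectors having $x_0=1$, and tangent vectors with $v\in E$, $x_0(v)=0$. Let $e_0,\dots,e_n$ be the dual basis of $E$; note $G(\xi,e_n)=x_0(\xi)$. "Linear form" also means its restriction to the chart, an affine function. Put $U=U_\varepsilon=\{|x_j|<\varepsilon,\ 1\le j\le n\}$ and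
$$I=\{(\xi,\eta)\in U\times U:\ G(\xi,\eta)=0\}=\Big\{x_n+\bar y_n+\sum_{j<n}\varepsilon_jx_j\bar y_j=0\Big\},$$
a smooth complex hypersurface in the coordinates $(x,\bar y)$. The weighted dilations $x_j,y_j\mapsto tx_j,ty_j$ ($j<n$), $x_n,y_n\mapsto t^2x_n,t^2y_n$, $0\le t\le1$, contract $I$ to $(q,q)$; so $I$ is connected and simply connected.

The set $\{(\xi,\xi):\xi\in\partial\mathbb B^n_\ell\cap U\}$ is maximal totally real in $I$. Indeed $x_j,\bar y_j$ ($j<n$) and $s=i(\bar y_n+\frac12\sum\varepsilon_jx_j\bar y_j)$ are coordinates on $I$. If $\bar y_j=\overline{x_j}$ for $j<n$ and $s\in\mathbb R$, then $\bar y_n=-is-\frac12\sum\varepsilon_j|x_j|^2$, so $y_n=is-\frac12\sum\varepsilon_j|x_j|^2$, and the equation of $I$ gives $x_n=is-\frac12\sum\varepsilon_j|x_j|^2=y_n$. Conversely, on the diagonal $s=\mathrm{Im}\,x_n$ is real. So the set is $\{\bar y_j=\overline{x_j},\,s\in\mathbb R\}$. Hence a holomorphic function on $I$ that vanishes at the diagonal boundary points near $(q,q)$ vanishes on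 the connected manifold $I$.

**Step 0: factor out $G$.** Lift $F$ to $\mathbb C^{2n}\setminus0$ near $p$, use coordinates adapted to $p$, and let $R(\xi,\eta)=J(F(\xi),F(\eta))$ on $U\times U$, $\varepsilon$ small. Since $F$ maps boundary to boundary, $R(\xi,\xi)=0$ for $\xi\in\partial\mathbb B_\ell^n\cap U$. So $R=0$ on $I$. As $G$ vanishes to first order along $I$,
$$R=G\cdot A\ \text{ on }U\times U,\qquad A(\eta,\xi)=\overline{A(\xi,\eta)},\qquad A(\xi,\xi)>0\ \text{ on }U\cap\mathbb B_\ell^n.\tag{2}$$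
Let $M=\mathrm{rk}\,R\le2n$. Let $V=\mathrm{span}\,F(U)$, $\mathrm{Rad}$ the radical of $J|_V$, and $F_0=F\bmod\mathrm{Rad}$. By (K3), $V/\mathrm{Rad}\cong\mathbb C^M$, and $R=J_0(F_0(\xi),F_0(\eta))$ with $J_0$ nondegenerate and $F_0(U)$ spanning $\mathbb C^M$.

## 6. The multiplier does not vanish on the incidence variety

**Step 1: arrange that $A$ has no zeros.** Since $A\not\equiv0$, write $A=G^mA_m$ with $A_m\not\equiv0$ on $I$. By the totally real property, $A_m(q,q)\ne0$ for some $q\in\partial\mathbb B^n_\ell\cap U$. Pass to coordinates adapted to $q$. This replaces the vector $\xi$ by $\xi/x_0'(\xi)$, so $G$ is multiplied by a unit of the form $a(\xi)\overline{a(\eta)}$ and $A$ by its inverse, while $R$ is unchanged; so $m$ and the nonvanishing of $A_m$ at $(q,q)$ are unaffected.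

Give $x_j,y_j$ weight 1 for $1\le j<n$ and $x_n,y_n$ weight 2. Then $G$ is weighted homogeneous of weight 2, and the lowest weighted part of $R=G^{m+1}A_m$ at $(q,q)$ is $A_m(q,q)G^{m+1}$, of weight $2m+2$. Sort the rows and columns of the Taylor matrix of $R$ by weights $a,b\in\{0,\dots,2m+2\}$. The blocks with $a+b<2m+2$ vanish, and those with $a+b=2m+2$ are the blocks of $A_m(q,q)G^{m+1}$, which has no others. Choosing a maximal nonsingular square submatrix in each antidiagonal block gives a block-triangular nonsingular matrix. Hence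
$$\mathrm{rk}\,R\ \ge\ \mathrm{rk}\,G^{m+1}=\binom{n+m+1}{n}.$$
For $m\ge1$ this is at least $\frac{(n+1)(n+2)}2>2n$, because $n^2-n+2>0$. This contradicts $\mathrm{rk}\,R\le 2n$. So $m=0$ and $A(q,q)\ne0$.

From now on call $q$ again $p$, and let $U$ be a small adapted polydisc at it such that $A$ has no zeros on $U\times U$. $M$ is unchanged by (K2). Also $A(\xi,\xi)$ is real and zero-free on $U$ and positive on $U\cap\mathbb B_\ell^n$, so $A(\xi,\xi)>0$ on all of $U$.

## 7. Flags on which $G$ has rank one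

How can $\mathrm{rk}(GA)\le 2n$ control $A$? The direct attempt is to write $A=\sum_{s=1}^{\rho}\alpha_s\bar\beta_s$ and $G=\sum\varepsilon_i x_i\bar y_i$ in orthogonal coordinates and count: $GA=\sum\varepsilon_i(x_i\alpha_s)\overline{(y_i\beta_s)}$ has rank at least $\rho(n+1)-s-s'$, where $s,s'$ are the numbers of independent linear relations among the products $x_i\alpha_s$ and among the $y_i\beta_s$. This stops at once. $A$ is not known to have finite rank. Even if it has, the relations may be too many: for $A=G$ one has $s=s'=\frac{n(n+1)}2$, and the bound is $(n+1)^2-n(n+1)=n+1$, below $2n$, so it does not exclude $A=G$ although $\mathrm{rk}\,G^2=\frac{(n+1)(n+2)}2>2n$.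

The way past this is to restrict to $L'\times L^\perp$ for a flag $L\subset L'$ with $\dim L'=\dim L+1$. There $G$ has rank one, so $R$ and $A$ have the same rank, and the contributions add up along a full flag. Example: $L=\mathbb Ce_0$, $L'=\mathrm{span}(e_0,e_1)$, $L^\perp=\{x_n=0\}$; on $L'\times L^\perp$ we have $G=\varepsilon_1x_1\bar y_1$.

**Step 2: dimension inequalities.** For a linear subspace $L\subset E$ let $L_U$ be the (convex) set of points of $U$ in $L$; "$L$ meets $U$" means $L_U\ne\emptyset$; $L^\perp$ is taken with respect to $G$. When $L$ meets $U$, $L_U$ is open in the affine hyperplane $x_0=1$ of $L$, so it spans $L$. Put $S(L)=\mathrm{span}\,F_0(L_U)$ and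
$$d_j=\max\{\dim S(L):\dim L=j,\ L\text{ meets }U\}.$$
The pairs $(\xi,L)$ with $\xi\in L_U$ form a Grassmannian bundle over $U$, hence a connected manifold; by (K4) the maximum is attained on an open dense set of the $L$ meeting $U$. Since a line meeting $U$ contains one point of $U$, and $F_0\not\equiv0$, $d_1=1$.

For $1\le j\le n-1$ let $\mathcal Q_j$ be the set of $(\xi,\eta,L,L')$ with
$$(\xi,\eta)\in U\times U\setminus I,\quad L\subset L',\quad\dim L=j,\ \dim L'=j+1,\quad\xi\in L',\ \eta\in L^\perp .$$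
Since $G(\xi,\eta)\ne0$, $\xi\notin L$ and $L=L'\cap\eta^\perp$. So $\mathcal Q_j$ is a bundle over $U\times U\setminus I$ with fiber the Grassmannian of $L'\ni\xi$. The base is the complement of a hypersurface in a connected complex manifold, so it is connected, and $\mathcal Q_j$ is connected. For any flag, the pairing $G$ on $L'\times L^\perp$ has left kernel $L$ and right kernel $L'^\perp$, so $G=\lambda(\xi)\overline{\mu(\eta)}$ there, with $\lambda$ vanishing exactly on $L$ and $\mu$ exactly on $L'^\perp$. If $L'$ and $L^\perp$ meet $U$, then $\lambda\not\equiv0$ on $L'_U$ and $\mu\not\equiv0$ on $L^\perp_U$, so the flag occurs in $\mathcal Q_j$.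

Let $a_j\ge1$ be the supremum over $\mathcal Q_j$ of $\mathrm{rk}\,A$ on $L'_U\times L^\perp_U$. Let $\mathcal Q_j^\circ\subset\mathcal Q_j$ be the open subset where $L$ and $L'^\perp$ also meet $U$. It is nonempty: take $p\in L\subset L'\subset p^\perp$ (possible since $p$ is isotropic and $\dim p^\perp=n$), then $\xi\in L'_U\setminus L$ and $\eta\in L^\perp_U$ near $p$ with $\mu(\eta)\neq0$.

*First inequality:*
$$d_{j+1}\ge d_j+a_j,\qquad1\le j\le n-1.\tag{3}$$
Let $a\le a_j$ be an integer. By (K4) the set where $\mathrm{rk}\,A\ge a$ on $L'_U\times L^\perp_U$ is open and dense in $\mathcal Q_j$, so it meets $\mathcal Q_j^\circ$ in a nonempty open set. The map $(\xi,\eta,L,L')\mapsto L$ is open (nearby flags contain nearby points $\xi,\eta$), so we may also choose $\dim S(L)=d_j$. On $L'\times L^\perp$, $R=\lambda\bar\mu A$ has rank $\ge a$. By (K3) the $J_0$-pairing $S(L')\times S(L^\perp)$ has rank $\ge a$. It kills $S(L)\subset S(L')$, since $R=0$ on $L_U\times L^\perp_U$. So $\dim S(L')\ge d_j+a$.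 As $a\le a_j$ was any integer and $d_{j+1}\le M$, $a_j$ is finite and (3) holds.

*Second inequality:*
$$d_j+d_{n+1-j}\le M,\qquad1\le j\le n.\tag{4}$$
The set of $L$ such that $L$ and $L^\perp$ both meet $U$ is open, and nonempty ($p\in L\subset p^\perp$). For generic such $L$, $\dim S(L)=d_j$, $\dim S(L^\perp)=d_{n+1-j}$, and $S(L)\perp S(L^\perp)$ in the nondegenerate space $\mathbb C^M$.

*Consequence.* Taking $j=n$ in (4), $d_n\le M-1$, so $1+\sum_{j=1}^{n-1}a_j\le d_n\le M-1\le2n-1$. The sum of $n-1$ integers $a_j\ge1$ is at most $2n-2$, hence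
$$\text{either some }a_j=1,\qquad\text{or}\qquad M=2n\ \text{ and }\ a_j=2\text{ for all }1\le j\le n-1.\tag{5}$$
(A linear isometry $F$ has $S(L)\cong L$, $d_j=j$, $a_j=1$, $M=n+1$.)

## 8. Rank one on flags forces an isometry

**Lemma 3.** Let $K\not\equiv0$ be a kernel on $U\times U$ with $\mathrm{rk}\,K\le1$ on $L'_U\times L^\perp_U$ for all elements of $\mathcal Q_j$, for some $1\le j\le n-1$. Let $K=G^mK_m$, $K_m\not\equiv0$ on $I$. Then near any point of $I$ where $K_m\ne0$, $K=G^mf(\xi)\overline{g(\eta)}$ with $f,g$ holomorphic without zeros.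

*Proof.* The idea is to compare the mixed Hessian of $\log K$ with that of $\log G$. At $(\xi,\eta)\notin I$ with $K(\xi,\eta)\ne0$ put, for tangent vectors $v,v'$,
$$b(v,v')=\partial_v\partial_{\bar v'}\log K,\qquad b_0(v,v')=\partial_v\partial_{\bar v'}\log G=\frac{\Delta}{G^2},\quad\Delta=G(\xi,\eta)G(v,v')-G(\xi,v')G(v,\eta).$$

*If $\Delta=0$ then $b(v,v')=0$.* Let $v,v'\ne0$, $P=\mathrm{span}(\xi,v)$, $P'=\mathrm{span}(\eta,v')$. The matrix of the pairing $P\times P'$ has determinant $\Delta=0$ and a nonzero entry $G(\xi,\eta)$, so there is $0\ne u\in P$ with $u\perp P'$. Choose $L$ of dimension $j$ with $u\in L\subset P'^\perp$; this is possible as $\dim P'^\perp=n-1\ge j$. Let $L'=L+\mathbb C\xi$. Since $G(\xi,\eta)\ne0$ and $L\perp\eta$, $\xi\notin L$. So $(\xi,\eta,L,L')\in\mathcal Q_j$. Also $P=\mathrm{span}(\xi,u)\subset L'$ and $P'\subset L^\perp$. On $L'_U\times L^\perp_U$ the kernel $K$ is a product of a function of the first and a function of the second variable, so $b(v,v')=0$.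

*$b_0$ is nondegenerate.* If $b_0(v,\cdot)=0$, then $G(\xi,\eta)v-G(v,\eta)\xi$ is orthogonal to all $v'$ with $x_0(v')=0$, and also to $\eta$, hence to $E$. So it is $0$, $v$ is parallel to $\xi$, and $x_0(v)=0$ gives $v=0$.

*$b=\kappa b_0$ with a constant $\kappa$.* For each $v\ne0$, $b(v,\cdot)$ vanishes on $\ker b_0(v,\cdot)$, so $b(v,\cdot)$ is a multiple of $b_0(v,\cdot)$. Write $b(v,\cdot)=b_0(Cv,\cdot)$; every vector is an eigenvector of $C$, so $C$ is a scalar $c(\xi,\eta)$, holomorphic in $\xi$ and antiholomorphic in $\eta$. For fixed $l$ the form $\beta_l=\sum_ib_0(\partial_i,\partial_l)\,dx_i$ is $d_\xi$ of $\partial_{\bar y_l}\log G$, hence $d_\xi$-closed. Likewise $c\beta_l=d_\xi(\partial_{\bar y_l}\log K)$ is closed. So $d_\xi c\wedge\beta_l=0$ for all $l$. The $\beta_l$ span an $n$-dimensional space, $n\ge2$, so $d_\xi c=0$. Similarly $d_{\bar\eta}c=0$. Since $\{K\ne0\}\setminus I$ is connected, $c=\kappa$ is constant.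

*$\kappa=m$.* Near a point of $I$ with $K_m\ne0$ we have $\partial_v\partial_{\bar v'}\log K_m=(\kappa-m)\Delta/G^2$ off $I$. For $v=v'=e_n$: $G(e_n,e_n)=0$, $G(\xi,e_n)=G(e_n,\eta)=1$, so $\Delta=-1$. The left side is bounded and $1/G^2$ is not; so $\kappa=m$. Thus the mixed Hessian of $\log K_m$ vanishes near the point, $\log K_m$ is the sum of a function of $\xi$ and a function of $\bar\eta$, and $K_m=f\bar g$. $\square$

**Step 3: if some $a_j=1$, then $F$ is isometric.** Apply Lemma 3 to $K=A$, which has no zeros, so $m=0$. Then $A=f\bar g$ near a point of $I$, and $\mathrm{rk}\,A=1$ on $U\times U$ by (K2). Vanishing of $2\times2$ minors gives $A(\xi,\xi)A(p,p)=A(\xi,p)A(p,\xi)=|A(\xi,p)|^2$. So $\log A(\xi,\xi)$ is pluriharmonic on $U$, and $F^*\omega=-\sqrt{-1}\,\partial\bar\partial\log(GA)=\omega$ on a nonempty open subset of the original $U\cap\mathbb B^n_\ell$. Both forms are real-analytic on this connected set, so they agree on it: $F$ is isometric.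

From now on we assume that $F$ is not isometric. By (5), $M=2n$ and all $a_j=2$; in particular $\mathrm{rk}\,A\ge2$. The next two sections prove the following.

**Claim.** Near some point of $U\times U$, $A(\xi,\eta)=f(\xi)\Lambda(\xi,\eta)$ with $f$ holomorphic and $\Lambda(\cdot,\eta)$ a linear form for each $\eta$.

Let $L'$ range over the 2-dimensional subspaces such that $L'$ and $L'^\perp$ meet $U$. Here $n\ge3$ enters: $\dim L'^\perp=n-1\ge2$. Either (α) $\mathrm{rk}\,A\ge2$ on $L'_U\times L'^\perp_U$ for some such $L'$, or (β) $\mathrm{rk}\,A\le1$ there for all such $L'$.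

## 9. Case (α): $A$ has rank at most two on every line

**Step 4a: on every line, the functions $A(\cdot,\eta)$ span at most a plane.** The inequality in (α) holds for an open set of $L'$. Fix such an $L'$. For $\eta\in U$ choose a one-dimensional $L\subset L'\cap\eta^\perp$. Then $\eta\in L^\perp$, $L'^\perp\subset L^\perp$, and the flag occurs in $\mathcal Q_1$, so $\mathrm{rk}\,A\le a_1=2$ on $L'_U\times L^\perp_U$. The span of the $A(\cdot,\eta')|_{L'_U}$ over $\eta'\in L^\perp_U$ has dimension at most 2 and contains the span over $\eta'\in L'^\perp_U$, of dimension at least 2. So both coincide, and the latter does not depend on $\eta$. Hence $\mathrm{rk}\,A\le2$ on $L'_U\times U$. By (K4),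
$$\mathrm{rk}\,A\le2\ \text{ on }L'_U\times U\ \text{ for every 2-dimensional }L'\text{ meeting }U.\tag{6}$$
In the chart, $L'_U$ is a piece of an affine line.

**Step 4b (α1): the Claim when $\mathrm{rk}\,A=2$.** This is where counting relations does work. Write $A=\alpha_1\bar\beta_1+\alpha_2\bar\beta_2$ with $\alpha_1,\alpha_2$ independent and $\beta_1,\beta_2$ independent. Then $R=GA$ is the image of a nondegenerate tensor in $(E^*\otimes\mathbb C^2)\otimes\overline{(E^*\otimes\mathbb C^2)}$ under $l\otimes e_s\mapsto l\alpha_s$ in the first factor and $l\otimes e_s\mapsto l\beta_s$ in the second. Let $s,s'$ be the dimensions of the kernels. Passing to quotients by subspaces of dimensions $s,s'$ lowers the rank of a nondegenerate tensor by at most $s+s'$. So $2n=\mathrm{rk}\,R\ge2(n+1)-s-s'$, that is, $s+s'\ge2$.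

Also $s\le1$. Let $l\alpha_1+m\alpha_2=0$ with linear forms $(l,m)\ne0$. If $l,m$ were proportional, a common factor would cancel and $\alpha_1,\alpha_2$ would be dependent. So $l,m$ are not proportional, hence coprime. For a second relation $(l',m')$, $lm'\alpha_1\alpha_2=(lα_1)(m'\alpha_2)=(m\alpha_2)(l'\alpha_1)$, so $lm'=l'm$. By coprimality $l\mid l'$, and $(l',m')$ is a multiple of $(l,m)$. Similarly $s'\le1$. Hence $s=s'=1$. With $f=\alpha_1/m=-\alpha_2/l$,
$$A=f(\xi)\big(m(\xi)\overline{\beta_1(\eta)}-l(\xi)\overline{\beta_2(\eta)}\big),$$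
and near a point with $m(\xi)\neq0$ this is the Claim.

**Step 4c (α2): the Claim when $\mathrm{rk}\,A\ge3$.** We show that after one common factor all $A(\cdot,\eta)$ become affine. Put $a(\xi,\eta)=A(\xi,\eta)/A(\xi,p)$, so $a(\cdot,p)=1$, and write $a_v=\partial_va$ for constant $v$. By (6), on each line $1,a(\cdot,\eta_1),a(\cdot,\eta_2)$ are dependent, so their Wronskian vanishes:
$$a_v(\xi,\eta_1)\,a_{vv}(\xi,\eta_2)=a_v(\xi,\eta_2)\,a_{vv}(\xi,\eta_1)\quad\text{for all }\xi,v,\eta_1,\eta_2.\tag{7}$$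
Let $D(v)=D_\xi(v)=(a_v(\xi,\eta))_{\eta\in U}$, and $r$ the maximal rank over $\xi$ of the linear map $D_\xi$.

*$r\ge2$.* If $r=0$, $a$ does not depend on $\xi$ and $\mathrm{rk}\,A=1$, excluded. Let $r=1$. Near some $\xi_0$ there is $\eta_1$ such that $s=a(\cdot,\eta_1)$ is a submersion, and all $d_\xi a(\cdot,\eta)$ are proportional to $ds$. So on a neighborhood of $\xi_0$ with connected level sets of $s$, every $a(\cdot,\eta)$ is a function $h_\eta(s)$. On a line through $\xi_0$ on which $s$ is a local coordinate, (6) says that the $a(\cdot,\eta)$ span at most a plane; it contains $1$ and $s$, so $h_\eta(s)=c_0(\eta)+c_1(\eta)s$. Then $\mathrm{rk}\,A\le2$, excluded.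

*The form $\tau$.* Choose $\xi_0,\eta_1,\eta_2$ such that, for $\xi$ near $\xi_0$, the linear forms $v\mapsto a_v(\xi,\eta_1)$ and $v\mapsto a_v(\xi,\eta_2)$ are independent, hence coprime. By (7), $a_v(\xi,\eta_1)$ divides $a_{vv}(\xi,\eta_1)$: $a_{vv}(\xi,\eta_1)=2\tau_\xi(v)a_v(\xi,\eta_1)$ with $\tau$ linear in $v$. It is holomorphic in $\xi$, being the unique solution of a linear system with holomorphic coefficients and injective matrix. By (7) with $\eta_1$ and arbitrary $\eta$, cancelling $a_v(\xi,\eta_1)$, $a_{vv}(\xi,\eta)=2\tau_\xi(v)a_v(\xi,\eta)$ for all $\eta$. Polarizing,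
$$a_{uv}=\tau(u)a_v+\tau(v)a_u.\tag{8}$$

*$\tau$ satisfies $\partial_t\tau(u)=\tau(t)\tau(u)$.* Put $P(t,u)=(\partial_t\tau)(u)-\tau(t)\tau(u)$. Differentiating (8) along $t$ and using (8) for $a_{vt}$ and $a_{ut}$,
$$a_{uvt}=P(t,u)a_v+P(t,v)a_u+2\tau(u)\tau(t)a_v+2\tau(v)\tau(t)a_u+2\tau(u)\tau(v)a_t.$$
The last three terms together are symmetric in $t,u,v$. Symmetry of $a_{uvt}$ in $t\leftrightarrow u$ gives $P(t,u)a_v+P(t,v)a_u=P(u,t)a_v+P(u,v)a_t$. Put $v=u$:
$$2P(t,u)D(u)=P(u,t)D(u)+P(u,u)D(t).$$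
For generic $(t,u)$, $D(t)$ and $D(u)$ are independent. So $P(u,u)=0$ and $2P(t,u)=P(u,t)$, generically and hence always. The first says that $P$ is antisymmetric; then $2P(t,u)=-P(t,u)$, and $P=0$.

*Integration.* So $(\partial_t\tau)(u)=\tau(t)\tau(u)$ is symmetric, $\tau$ is closed, $\tau=d\sigma$ locally. Put $\varphi=e^{-\sigma}$. Then $\varphi_u=-\tau(u)\varphi$ and $\varphi_{ut}=-(\partial_t\tau)(u)\varphi+\tau(u)\tau(t)\varphi=0$. By (8), $(\varphi a)_{uv}=\varphi\,(a_{uv}-\tau(u)a_v-\tau(v)a_u)=0$. So $\varphi a$ is affine in $\xi$, that is, a linear form for each $\eta$, and $A=\dfrac{A(\xi,p)}{\varphi(\xi)}\cdot(\varphi a)$. This is the Claim.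

## 10. Case (β): splitting along the incidence variety

Now $\mathrm{rk}\,A\le1$ on $L'_U\times L'^\perp_U$ for all 2-dimensional $L'$ such that $L'$, $L'^\perp$ meet $U$. View $U\times U$ as a complex manifold with coordinates $(x,\bar y)$; on kernels $d=\partial_\xi+\bar\partial_\eta$. A tangent vector is a pair $(v,v')$, acting as $\partial_v+\partial_{\bar v'}$.

**Step 5a: on $I$ the mixed Hessian of $\log A$ is a multiple of $G$.** Let $(\xi,\eta)\in I$,
$$T_+=\{v:x_0(v)=0,\ G(v,\eta)=0\},\qquad T_-=\{v':x_0(v')=0,\ G(\xi,v')=0\}.$$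
Both have dimension $n-1$, since $G(e_n,\eta)=G(\xi,e_n)=1$. The pairing $G$ on $T_+\times T_-$ is nondegenerate: if $v\in T_+$ is orthogonal to $T_-$, it is orthogonal to $T_-+\mathbb C\eta$. This space lies in $\xi^\perp$ and has dimension $n$ (as $x_0(\eta)=1$), so it equals $\xi^\perp$. Hence $v\in\mathbb C\xi$ and $v=0$.

Let $b(v,v')=\partial_v\partial_{\bar v'}\log A$. If $0\ne v\in T_+$, $v'\in T_-$ and $G(v,v')=0$, put $L'=\mathrm{span}(\xi,v)$. Then $\eta,v'\in L'^\perp$, so $L'$ and $L'^\perp$ meet $U$, $\mathrm{rk}\,A\le1$ on $L'_U\times L'^\perp_U$, and $b(v,v')=0$. By the eigenvector argument of Lemma 3, $b=c\,G$ on $T_+\times T_-$ with a scalar $c$, holomorphic on $I$ (locally $c=b(v,v')/G(v,v')$ in frames).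

Extend $c$ to a neighborhood of $(p,p)$, independent of $x_n$, and put $\tilde u=\log A-cG$. Since
$$\partial_v\partial_{\bar v'}(cG)=cG(v,v')+c_vG(\xi,v')+c_{\bar v'}G(v,\eta)+c_{v\bar v'}G,$$
along $I$ the mixed Hessian of $\tilde u$ vanishes on $T_+\times T_-$.

**Step 5b: $A|_I$ is a product.** Shrink $U$ to a smaller adapted polydisc at $p$ on which all this is defined; the rank bounds on flags persist by (K2). Let $\iota:I\to U\times U$ be the inclusion and $\vartheta=\iota^*\partial_\xi G$, so $\vartheta(v,v')=G(v,\eta)$. Vectors tangent to $I$ satisfy $G(v,\eta)+G(\xi,v')=0$, so $\mathcal H=\ker\vartheta=T_+\oplus\overline{T_-}$, of dimension $2(n-1)\ge4$. The vector field $Z=(e_n,-e_n)$ is tangent to $I$ and $\vartheta(Z)=1$. For a kernel $h$,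
$$(d\,\partial_\xi h)\big((v_1,v_1'),(v_2,v_2')\big)=\partial_{v_2}\partial_{\bar v_1'}h-\partial_{v_1}\partial_{\bar v_2'}h .$$
Let $\Theta=d\,\iota^*\partial_\xi\tilde u=\iota^*(\bar\partial_\eta\partial_\xi\tilde u)$. By Step 5a, $\Theta|_{\mathcal H}=0$. Decomposing vectors along $Z$ and $\mathcal H$, $\Theta=\vartheta\wedge\sigma$ with $\sigma=\Theta(Z,\cdot)$. From $d\Theta=0$ we get $d\vartheta\wedge\sigma-\vartheta\wedge d\sigma=0$, so $d\vartheta|_{\mathcal H}\wedge\sigma|_{\mathcal H}=0$. By the formula above with $h=G$, $d\vartheta|_{\mathcal H}$ is $G(v_2,v_1')-G(v_1,v_2')$, which is nondegenerate. If $\sigma|_{\mathcal H}\ne0$, contracting with $X$, $\sigma(X)=1$, would give $d\vartheta|_{\mathcal H}=-(i_Xd\vartheta)\wedge\sigma$, of rank at most 2, although $\dim\mathcal H\ge4$. So $\sigma|_{\mathcal H}=0$; as $\sigma(Z)=0$, $\sigma=0$ and $\Theta=0$.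

Since $I$ is simply connected, $\iota^*\partial_\xi\tilde u=d\varphi$ on $I$. The projection $I\ni(\xi,\eta)\mapsto\xi\in U$ is a submersion; it is onto (take $y_j=0$ for $j<n$, $\bar y_n=-x_n$); its fibers are connected, being convex in the coordinates $\bar y_1,\dots,\bar y_{n-1}$. On its fibers $d\varphi=0$, since $\partial_\xi\tilde u$ kills vectors $(0,v')$. So $\varphi=\varphi(\xi)$ is holomorphic. Next, $d(\iota^*\tilde u-\varphi)=\iota^*\bar\partial_\eta\tilde u$ vanishes along the fibers of $(\xi,\eta)\mapsto\eta$, so $\iota^*\tilde u-\varphi=\overline{\psi(\eta)}$. On $I$, $\tilde u=\log A$. Thus $A|_I=f(\xi)\overline{g(\eta)}$ with $f,g$ zero-free, and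
$$A=f\bar g\,(1+GA')\quad\text{with a kernel }A'\text{ on }U\times U.$$
Here $A'\not\equiv0$ because $\mathrm{rk}\,A\ge2$.

**Step 5c: $A'$ has rank at most one on flags.** Take an element of $\mathcal Q_1^\circ$, write $G=\lambda\bar\mu$ on $L'\times L^\perp$, $X=\lambda\bar\mu A'$, and choose $\xi_0\in L_U$, $\eta_0\in L'^\perp_U$. Then $X(\xi_0,\cdot)=0=X(\cdot,\eta_0)$. Also $\mathrm{rk}(1+X)=\mathrm{rk}\,A\le a_1=2$ on $L'_U\times L^\perp_U$. For $\xi_1,\xi_2\in L'_U$, $\eta_1,\eta_2\in L^\perp_U$, the $3\times3$ matrix $(1+X(\xi_i,\eta_j))_{0\le i,j\le2}$ has first row and first column equal to 1; subtracting the first row from the others,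
$$0=\det(1+X(\xi_i,\eta_j))=X_{11}X_{22}-X_{12}X_{21}.$$
So $X$, hence $A'$, has rank at most 1 there, on a nonempty open subset of $\mathcal Q_1$, hence on all of $\mathcal Q_1$ by (K4).

**Step 5d: case (β) is possible only for $n=3$, and the Claim holds.** By Lemma 3, near some point of $I$, $A'=G^mf_1\bar g_1$ with $m\ge0$ and $f_1,g_1$ zero-free. So $R/(f\bar g)=G+G^{m+2}f_1\bar g_1$ and
$$2n=\mathrm{rk}\,R\ge\binom{n+m+2}n-(n+1).$$
For $m=0$ the right side is $\frac{n(n+1)}2$, which exceeds $2n$ if $n\ge4$. For $m\ge1$ it is at least $\binom{n+3}3-(n+1)\ge5(n+1)-(n+1)>2n$. So $n=3$ and $m=0$.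

Let $\mathcal E=E^*$, as functions near the point in question. Modulo $\mathcal E$, the functions $R(\cdot,\eta)/(f\,\overline{g(\eta)})=G(\cdot,\eta)+f_1G(\cdot,\eta)^2\,\overline{g_1(\eta)}$ span the image of $f_1\mathrm{Sym}^2E^*$, because the squares $G(\cdot,\eta)^2$ span $\mathrm{Sym}^2E^*$, of dimension 10. The functions $R(\cdot,\eta)/f$ span a space of dimension $6$. So $6\ge10-\dim(f_1\mathrm{Sym}^2E^*\cap\mathcal E)$, and since $\dim\mathcal E=4$, $\mathcal E\subset f_1\mathrm{Sym}^2E^*$. For a basis $l_0,\dots,l_3$ of $E^*$ write $l_i=f_1q_i$ with quadratic forms $q_i$. Then $l_iq_j=l_jq_i$, so $l_i\mid q_i$, and $q_i=l_ih$ with one linear form $h$. Thus $f_1=1/h$ and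
$$A=\frac{f(\xi)}{h(\xi)}\cdot\overline{g(\eta)}\,\big(h(\xi)+G(\xi,\eta)\overline{g_1(\eta)}\big),$$
which is the Claim.

## 11. The multiplier is a Hermitian form

**Step 6: from the Claim to $A=f\bar fB$.** By the Claim, near some $(\xi_1,\eta_1)$, $A(\xi,\eta)/A(\xi,\eta_1)=\Lambda(\xi,\eta)/\lambda_1(\xi)$ with the linear form $\lambda_1=\Lambda(\cdot,\eta_1)$. Put
$$N(\xi,\eta)=\lambda_1(\xi)\,\frac{A(\xi,\eta)}{A(\xi,\eta_1)},$$
a kernel on $U\times U$ since $A$ has no zeros. Its second $\xi$-derivatives vanish on an open set, hence everywhere: $N(\cdot,\eta)$ is affine for every $\eta\in U$. With $f=A(\cdot,\eta_1)/\lambda_1$, meromorphic on $U$, $A=f(\xi)N(\xi,\eta)$. Hermitian symmetry gives $A=\overline{f(\eta)}\,\overline{N(\eta,\xi)}$. So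
$$B:=\frac{N(\xi,\eta)}{\overline{f(\eta)}}=\frac{\overline{N(\eta,\xi)}}{f(\xi)}$$
is affine in $x$ (first expression), affine in $\bar y$ (second expression) and Hermitian: it is a Hermitian form on $E$. We obtain
$$A=f(\xi)\overline{f(\eta)}\,B(\xi,\eta),\qquad\rho:=\mathrm{rk}\,B\ge2,\qquad\mathrm{rk}(GB)=\mathrm{rk}\,R=2n.\tag{9}$$
Positivity: $B(\xi,\xi)=|1/f|^2A(\xi,\xi)$, where $1/f=\lambda_1/A(\cdot,\eta_1)$ is holomorphic on $U$ and vanishes only on the hyperplane $\lambda_1=0$. So $B\ge0$ on $U$, with $B>0$ off a complex hyperplane. Since $\partial\mathbb B^n_\ell\cap U$ has real dimension $2n-1$, it is not contained in that hyperplane; hence $B\ge0$ and $B\not\equiv0$ on $U\cap\partial\mathbb B^n_\ell$.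

## 12. Rank and signature of $GB$

Let $W\subset E^*$ be the span of the forms $B(\cdot,\eta)$, $\dim W=\rho$. If $B=\sum\delta_i|b_i|^2$ with $b_i$ a basis of $W$, let $\beta$ be the inverse Hermitian form on $W$: $\beta(b_i,b_j)=\delta_i\delta_{ij}$, where $\delta_{ij}$ is the Kronecker symbol. In a general basis the matrix of $\beta$ is inverse to that of $B$ (up to transposition), and $G^*$ is obtained from $G$ in the same way. Let $g=G^*|_W$ and $T:W\to W$ the $\beta$-selfadjoint map with $g(x,y)=\beta(Tx,y)$. Let $D_T=(T\otimes1+1\otimes T)|_{\Lambda^2W}$.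

Two examples. For $B=|w_0|^2+|z_k|^2$ we get $T=\mathrm{diag}(1,-1)$. For $B=2\mathrm{Re}(w_0\bar z_k)$: $\beta(w_0,z_k)=1$, $\beta(w_0,w_0)=\beta(z_k,z_k)=0$, so $Tw_0=z_k$, $Tz_k=-w_0$, with eigenvalues $\pm i$. Both have trace $0$.

**Lemma 4.** $\mathrm{rk}(GB)=\rho(n+2-\rho)+\mathrm{rk}\,D_T$. If $D_T=0$ and $G\otimes B$ has signature $(P,Q)$, then $GB$ has signature $\big(P-\binom\rho2,\,Q-\binom\rho2\big)$.

*Proof.* *A general fact.* Let $V$ be a finite-dimensional space with basis $v_i$, $\tau=\sum\epsilon_iv_i\otimes\bar v_i$ a nondegenerate Hermitian tensor, $\tau^{-1}$ the form on $V$ with $\tau^{-1}(v_i,v_j)=\epsilon_i\delta_{ij}$, and $\mathcal K\subset V$ a subspace. The image of $\tau$ in $V/\mathcal K$, regarded as a form on $(V/\mathcal K)^*$, is $\tau$ (a form on $V^*$) restricted to the annihilator of $\mathcal K$. The antilinear bijection $y\mapsto y^\sharp=\tau^{-1}(\cdot,y)$, $V\to V^*$, carries $\mathcal K^\perp$ (for $\tau^{-1}$) to this annihilator. For $y=\sum y_iv_i$,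 $y^\sharp=\sum\epsilon_i\bar y_iv_i^*$, so $\tau(y^\sharp,y'^\sharp)=\sum\epsilon_i\bar y_iy_i'=\overline{\tau^{-1}(y,y')}$. Hence the image tensor has the rank and signature of $\tau^{-1}|_{\mathcal K^\perp}$. The radical of this is $\mathcal K\cap\mathcal K^\perp$, which is also the radical of $\tau^{-1}|_{\mathcal K}$.

*Application.* $GB$ is the image of $\tau=G\otimes B$ on $V=E^*\otimes W$ under multiplication $E^*\otimes W\to\mathrm{Sym}^2E^*$. The kernel $\mathcal K$ consists of the antisymmetric tensors in $E^*\otimes W$; these lie in $(E^*\otimes W)\cap(W\otimes E^*)=W\otimes W$, so $\mathcal K=\Lambda^2W$. Here $\tau^{-1}=G^*\otimes\beta$, and for $\theta,\theta'\in\Lambda^2W$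
$$\tau^{-1}(\theta,\theta')=(\beta\otimes\beta)\big((T\otimes1)\theta,\theta'\big)=\tfrac12(\beta\otimes\beta)(D_T\theta,\theta').$$
The last equality holds because the swap sends $(T\otimes1)\theta$ to $-(1\otimes T)\theta$, so the antisymmetric part of $(T\otimes1)\theta$ is $\frac12D_T\theta$, and $\mathrm{Sym}^2W\perp\Lambda^2W$ for $\beta\otimes\beta$. As $\beta\otimes\beta$ is nondegenerate on $\Lambda^2W$, the radical of $\tau^{-1}|_{\Lambda^2W}$ is $\ker D_T$. Therefore
$$\mathrm{rk}(GB)=(n+1)\rho-\tbinom\rho2-\dim\ker D_T=(n+1)\rho-2\tbinom\rho2+\mathrm{rk}\,D_T=\rho(n+2-\rho)+\mathrm{rk}\,D_T.$$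
If $D_T=0$, $\Lambda^2W$ is isotropic, and $\mathcal K^\perp/\mathcal K$ has signature $(P-\dim\mathcal K,\,Q-\dim\mathcal K)$. $\square$

**Step 7a: solve $\mathrm{rk}(GB)=2n$ for $\rho\ge2$, $n\ge3$.** We run through $\rho$.

*$3\le\rho\le n-1$* (so $n\ge4$). The concave function $\rho(n+2-\rho)$ takes the value $3(n-1)$ at both ends, so the rank is at least $3(n-1)>2n$. Impossible.

*$\rho=n$.* Then $\rho(n+2-\rho)=2n$ and $D_T=0$: $Tx\wedge y+x\wedge Ty=0$. Wedging with $x$, $x\wedge Tx\wedge y=0$ for all $y$. As $\dim W\ge3$, $x\wedge Tx=0$ for all $x$; so $T$ is a scalar $t$ and $2t=0$. Hence $g=0$ and $W$ is isotropic of dimension $n>\frac{n+1}2$. Impossible in a nondegenerate space of dimension $n+1$.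

*$\rho=n+1$.* Then $\mathrm{rk}\,D_T=n-1$. Here $g=G^*$ is nondegenerate, so $T$ is invertible, with eigenvalues $\lambda_i\ne0$. The generalized eigenvalues of $D_T$ are $\lambda_i+\lambda_j$, $i<j$. The graph of pairs with $\lambda_i+\lambda_j=0$ is bipartite (choose one from each pair $\{\lambda,-\lambda\}$), so it has at most $\frac{(n+1)^2}4$ edges. Hence
$$n-1\ge\#\{i<j:\lambda_i+\lambda_j\ne0\}\ge\frac{n(n+1)}2-\frac{(n+1)^2}4=\frac{(n-1)(n+1)}4 .$$
So $n=3$ with equality throughout: four edges on four vertices, that is, eigenvalues $\lambda,\lambda,-\lambda,-\lambda$, and $\mathrm{rk}\,D_T=2$. The lines $\Lambda^2W_{\lambda}$, $\Lambda^2W_{-\lambda}$ (generalized eigenspaces) already contribute rank 2, so $D_T=0$ on $W_\lambda\otimes W_{-\lambda}$. With nilpotent parts $\nu_\pm$ of $T$ this says $\nu_+\otimes1+1\otimes\nu_-=0$; so $\nu_\pm$ are scalars and nilpotent, hence $0$, and $T^2=\lambda^2$. Conversely, such $T$ has $\mathrm{rk}\,D_T=2$.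

*$\rho=2$.* Then $\rho(n+2-\rho)=2n$, and $D_T$ is multiplication by $\mathrm{tr}\,T$ on the line $\Lambda^2W$. The condition is $\mathrm{tr}\,T=0$.

## 13. Normal forms

By Witt's theorem every $g$-isometry between subspaces of $(E^*,G^*)$ extends to an isometry of $(E^*,G^*)$. So the $U(G)$-class of $B$ is determined by the isomorphism class of $(W,g,\beta)$. Replacing $B$ by $cB$, $c>0$, does not change $H_B$ as a projective map; it replaces $\beta$ by $\beta/c$ and $T$ by $cT$.

**Step 7b: $\rho=2$, $\mathrm{tr}\,T=0$.** We find all $(W,g,\beta)$. Since $B>0$ somewhere, $\beta$ is not negative definite.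

*$\beta>0$.* Diagonalize: in a $\beta$-orthonormal basis $u_1,u_2$, $g=\mathrm{diag}(\lambda,-\lambda)$ with $\lambda\ge0$. If $\lambda>0$, $a_i=u_i/\sqrt\lambda$ has $g=\mathrm{diag}(1,-1)$ and $B=\lambda(|a_1|^2+|a_2|^2)$: type I. If $\lambda=0$, $g=0$: type VI.

*$\beta$ of signature $(1,1)$, $g$ definite.* In a $g$-orthonormal basis diagonalizing $\beta=\mathrm{diag}(\mu_1,\mu_2)$, $\mathrm{tr}\,T=\pm(\mu_1^{-1}+\mu_2^{-1})=0$, so after reordering $B$ is a positive multiple of $|a_1|^2-|a_2|^2$: type II if $g>0$, type III if $g<0$. These need $\ell\ge1$, resp. $k\ge2$.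

*$\beta$ of signature $(1,1)$, $g$ nondegenerate indefinite.* $\det T=\det g/\det\beta>0$ and $\mathrm{tr}\,T=0$, so the eigenvalues are $\pm i\mu$, $\mu>0$. For $Tu=i\mu u$, $i\mu\beta(u,u)=\beta(Tu,u)=\beta(u,Tu)=-i\mu\beta(u,u)$, so $\beta(u,u)=0$ and $g(u,u)=0$; likewise for $v$ with $Tv=-i\mu v$. Normalize $\beta(u,v)=1$; then $g(u,v)=i\mu$, and scaling $B$ makes $\mu=1$. So there is one class. It contains $2\mathrm{Re}(w_0\bar z_k)$ by the example before Lemma 4: type IV.

*$\beta$ of signature $(1,1)$, $\mathrm{rk}\,g=1$.* $T$ is singular with trace $0$, so $T^2=0\ne T$. Let $\ker T=\mathrm{Im}\,T=\mathbb Cv$, $v=Tu'$. Then $\beta(v,v)=\beta(Tu',v)=\beta(u',Tv)=0$. Choose $u_0$ with $\beta(u_0,v)=1$ and put $u=u_0-\frac12\beta(u_0,u_0)v$; then $\beta(u,u)=0$, $\beta(u,v)=1$. Write $Tu=tv$; then $g(u,u)=t\in\mathbb R\setminus0$, $g(u,v)=g(v,v)=0$. Replacing $(u,v)$ by $(|t|^{-1/2}u,|t|^{1/2}v)$ gives $g=\mathrm{diag}(\pm1,0)$ and $B=2\mathrm{Re}(u\bar v)$: types V$_\pm$. For $+$, $v$ is a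 nonzero isotropic vector in $u^\perp$, of signature $(\ell,k)$, which exists iff $\ell\ge1$. For $-$, $u^\perp$ has signature $(\ell+1,k-1)$, and $v$ exists iff $k\ge2$.

*$\beta$ of signature $(1,1)$, $g=0$.* One class: type VII.

Isotropic planes in $E^*$ (types VI, VII) exist iff $\ell\ge1$ and $k\ge2$. The signature of $G\otimes B$ is $(2\ell+2,2k)$ if $\beta>0$ and $(n+1,n+1)$ if $\beta$ is indefinite. By Lemma 4, subtracting $(1,1)$, $GB$ has signature $(2\ell+1,2k-1)$, resp. $(n,n)$. So $\ell'=2\ell$, resp. $\ell'=n-1$.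

**Step 7c: $\rho=4$, $n=3$, $T^2=\lambda^2$.** As $T$ is $\beta$-selfadjoint, its spectrum is stable under conjugation, so $\lambda\in\mathbb R$ or $\lambda\in i\mathbb R$.

*$\lambda$ real*, scaled to $1$. The eigenspaces $W_\pm$, $E^*=W_+\oplus W_-$, are orthogonal for $\beta$ (if $x\in W_+$, $y\in W_-$ then $\beta(x,y)=\beta(Tx,y)=\beta(x,Ty)=-\beta(x,y)$) and for $g$, and $g=\pm\beta$ on $W_\pm$. Inverting, $G=P+N$ and $B=P-N$ with $P,N$ nondegenerate of rank 2 supported in $W_+,W_-$, and $GB=P^2-N^2$. The class is determined by $\mathrm{sign}(P)$, since $\mathrm{sign}(P)+\mathrm{sign}(N)=(\ell+1,3-\ell)$. On $\partial\mathbb B_\ell^3$, $G=0$ gives $B=2P=-2N$. By the end of Step 6, $P$ is not negative definite and $N$ is not positive definite. This leaves: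

- $\ell=1$: $\mathrm{sign}\,P=(2,0)$ (type VIII) or $(1,1)$ (type IX);
- $\ell=0$: $\mathrm{sign}\,P=(1,1)$ (type IX);
- $\ell=2$: $\mathrm{sign}\,P=(2,0)$ (type IX), since for $\mathrm{sign}\,P=(1,1)$ the form $N$ would be positive definite.

For definite $P=\pm(|a|^2+|b|^2)$, $P^2=|a^2|^2+2|ab|^2+|b^2|^2$ has signature $(3,0)$; for $P=|a|^2-|b|^2$, $P^2=|a^2|^2-2|ab|^2+|b^2|^2$ has signature $(2,1)$. The same holds for $N$, and $\mathrm{Sym}^2W_+\cap\mathrm{Sym}^2W_-=0$. So $P^2-N^2$ has signature $(3,3)$ for $\ell=1$ (both types), $(2,1)+(0,3)=(2,4)$ for $\ell=0$, $(3,0)+(1,2)=(4,2)$ for $\ell=2$. Hence $\ell'=2,1,3$.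

*$\lambda=i\mu$*, $\mu>0$ without loss of generality. For $x,y\in W_\lambda$, $\lambda\beta(x,y)=\beta(Tx,y)=\beta(x,Ty)=\bar\lambda\beta(x,y)$, so $W_\lambda$, and likewise $W_{-\lambda}$, is isotropic for $\beta$ and for $g$. Both are 2-dimensional, so $g$ has signature $(2,2)$ and $\ell=1$. Choose bases $u_i$ of $W_\lambda$, $v_j$ of $W_{-\lambda}$ with $\beta(u_i,v_j)=\delta_{ij}$; then $g(u_i,v_j)=\lambda\delta_{ij}$, and scaling gives $\lambda=i$. This is one class. For $B=2\mathrm{Re}(w_0\bar z_1+w_1\bar z_2)$ we have $\beta(w_0,z_1)=\beta(w_1,z_2)=1$, other products $0$, so $Tw_0=z_1$, $Tz_1=-w_0$, $Tw_1=z_2$, $Tz_2=-w_1$ and $T^2=-1$: type X represents the class. Its $GB$ has rank 6 by Lemma 4 ($4\cdot1+2$). The exchange $w_0\leftrightarrow z_1$, $w_1\leftrightarrow z_2$ turns $G$ into $-G$ and fixes $B$, so $GB$ and $-GB$ have the same signature, which is therefore $(3,3)$, and $\ell'=2$.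

## 14. Recovering $F$; existence and inequivalence of the types

**Step 8a: $F$ equals $H_B$ up to automorphisms.** By Step 7, $B=c\,B_{\rm type}\circ\Phi$ with $\Phi\in U(G)$, $c>0$. As $M=2n$, $F(U)$ spans $\mathbb C^{2n}$. By (2) and (9),
$$J\big(F(\xi)/f(\xi),F(\eta)/f(\eta)\big)=G(\xi,\eta)B(\xi,\eta).$$
The $2n$ components of $F/f$ are independent, so $\mathrm{sign}\,J=\mathrm{sign}(GB)$, which gives $\ell'$ as in the table. Put $H=\sqrt c\,H_{B_{\rm type}}\circ\Phi$; since $\Phi\in U(G)$, $J(H(\xi),H(\eta))=G(\xi,\eta)B(\xi,\eta)$. Both $F/f$ and $H$ span $\mathbb C^{2n}$ and have equal Gram kernels. So $H(\xi)\mapsto F(\xi)/f(\xi)$ extends to a well-defined linear isometry $\Psi\in U(J)$: if $\sum c_iH(\xi_i)=0$, then $\sum c_iF(\xi_i)/f(\xi_i)$ is $J$-orthogonal to all $F(\eta)$, hence $0$. With the induced automorphisms $\psi,\phi$, $F=\psi\circ H_{B_{\rm type}}\circ\phi$ on the small $U$, which contains points of $\mathbb B^n_\ell$. The map $H_{B_{\rm type}}\circ\phi$ is defined off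 a linear subspace of codimension $\rho\ge2$, whose complement in a connected open set is connected. By the identity theorem the equality holds, where both sides are defined, on the component of the original $U$ containing $U\cap\mathbb B_\ell^n$.

**Step 8b: every type occurs and none is isometric.** We need $p\in\partial\mathbb B^n_\ell$ with $B(p,p)>0$. Unlisted coordinates being $0$, take:

- I, IV: $w_0=z_k=1$, with $B=2$;
- II: $w_0=z_1=1$, with $B=1$;
- III: $w_0=z_k=1$, with $B=1$;
- V$_+$: $w_0=w_1=1$, $z_1=\sqrt2$, with $B=2(1+\sqrt2)$;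
- V$_-$: $w_0=\sqrt2$, $z_1=z_2=1$, with $B=2(1+\sqrt2)$;
- VI, VII: $w_0=z_1=1$, with $B=4$; VIII, X: $w_0=z_1=1$, with $B=2$;
- IX: $w_0=z_2=1$ if $\ell\le1$, and $w_0=z_1=1$ if $\ell=2$, with $B=2$.

In Section 13 we checked that each $GB$ has rank $2n$ and the stated signature (in types VIII and IX, $GB=P^2-N^2$ has rank 6). As $B(p,\cdot)\ne0$, $H_B$ is defined near $p$, and $J(H_B,H_B)=GB$ with $B>0$ near $p$. So $H_B$ satisfies the hypotheses on a small neighborhood of $p$. If $H_B$ were isometric, $\log B$ would be pluriharmonic on an open set, $B=|h|^2$ locally, of rank 1; but $\rho\ge2$. Types I–III are Examples 1.1–1.3: those maps have $2n$ distinct monomials as components and satisfy $J(H,H)=GB$ with the $B$ of the table.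

**Step 8c: the types are pairwise inequivalent.** If $\Psi H_B(\Phi^{-1}\zeta)=h(\zeta)H_{\tilde B}(\zeta)$, apply $J$ and cancel $G$: $B\circ\Phi^{-1}=|h|^2\tilde B$. So $W\circ\Phi^{-1}=h\widetilde W$, of dimension at least 2, and $h$ is constant by the coprimality argument of Step C in Section 3. Therefore $\rho$, $\mathrm{sign}\,B$, $\mathrm{sign}(G^*|_W)$ and, when $\rho=4$, the sign of $T^2$ are invariants. For $\rho=2$, writing $\mathrm{sign}(G^*|_W)$ as (positive, negative, null):

- $\mathrm{sign}\,B=(2,0)$: I has $(1,1,0)$, VI has $(0,0,2)$;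
- $\mathrm{sign}\,B=(1,1)$: II has $(2,0,0)$, III has $(0,2,0)$, IV has $(1,1,0)$, V$_+$ has $(1,0,1)$, V$_-$ has $(0,1,1)$, VII has $(0,0,2)$.

For $\rho=4$: VIII has $B>0$; IX has $B$ indefinite and $T^2>0$; X has $T^2<0$. All are distinct. In the range of Conjecture 1.4 every type has $\ell'\in\{2\ell,n-1\}$ (for $n=3,\ell=1$ both numbers are $2$, and VIII, IX, X have $\ell'=2$); so $F$ is isometric if $\ell'\notin\{2\ell,n-1\}$. This completes the proof of Theorem 2. $\blacksquare$
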